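\title{A completion regular measure that is not $\tau$-additive}


\begin{abstract}
We construct in ZFC a zero-dimensional Hausdorff space of cardinality $\mathfrak b$ that carries a $\{0,1\}$-valued completion regular measure which is not $\tau$-additive. The space is read off from a coloring of pairs of ordinals below $\mathfrak b$, and the coloring comes from counting how often one function of an unbounded $<^*$-increasing sequence crosses below another. We also obtain atomless examples and, under GCH, examples of arbitrarily large additivity. Finally we show that, if ZFC is consistent, the existence of an example that is covered by open null sets and whose null sets are exactly the countable sets is independent of ZFC.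
\end{abstract}

\section{The question and the answer}

\subsection{Definitions}

All measures are countably additive and finite, possibly signed, and $|\mu|$ is the total variation of $\mu$. Let $X$ be a completely regular space. A set $U\subset X$ is \emph{functionally open} if $U=\{x:f(x)\ne0\}$ for some continuous $f:X\to\mathbb R$. The complements of these sets are the \emph{zero sets}. The \emph{Baire $\sigma$-algebra} $\mathcal{B}a(X)$ is the smallest $\sigma$-algebra making all continuous real functions measurable, and $\mathcal B(X)$ is the Borel $\sigma$-algebra. A Baire (Borel) measure is a measure on $\mathcal{B}a(X)$ (on $\mathcal B(X)$). A set is \emph{null} if it is contained in a measurable set of $|\mu|$-measure $0$.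

A Baire measure is \emph{completion regular} if its completion with respect to $|\mu|$ contains all Borel sets. A Borel measure is completion regular if its restriction to $\mathcal{B}a(X)$ is. The measures that we construct are non-negative. For a non-negative measure $\mu$, Baire or Borel, completion regularity means that every $B\in\mathcal B(X)$ can be sandwiched between Baire sets,
\begin{equation}\label{eq:sandwich}
B_1\subset B\subset B_2,\qquad \mu(B_2\setminus B_1)=0 .
\end{equation}
A Borel measure is \emph{$\tau$-additive} if $|\mu|(U_\alpha)\to|\mu|(U)$ for every increasing net of open sets $U_\alpha$ with union $U$. A Baire measure is $\tau$-additive if this holds whenever the $U_\alpha$ and their union $U$ are functionally open.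

Completion regularity says that the Borel sets carry no information beyond the continuous functions, and $\tau$-additivity says that no mass escapes along increasing unions of open sets, however long. Does the first property imply the second? Moran constructed a Baire measure on $\mathbb R^{\mathfrak c}$ that is not $\tau$-additive, but his measure is not completion regular. If there is a measurable cardinal, take a discrete space of that size with a $\{0,1\}$-valued measure that is defined on all subsets, vanishes at points and gives the whole space measure one. The finite sets form an increasing net of open null sets whose union is the whole space, so the measure is not $\tau$-additive. It is completion regular because on a metric space Baire and Borel sets coincide. The problem posed in \cite{MT} is whether a completion regular measure that is not $\tau$-additive exists in ZFC alone.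

\subsection{What stands in the way}

The natural first attempt is $\omega_1$ with its order topology. Put $\lambda(B)=1$ if $B$ contains a closed unbounded set and $\lambda(B)=0$ if $B$ is disjoint from one. Since countable intersections of closed unbounded sets are closed unbounded, the sets of these two kinds form a $\sigma$-algebra. It contains the closed sets, hence all Borel sets, and $\lambda$ is a measure on it. The clopen sets $[0,\beta]$ are null and increase to the whole space, so $\lambda$ is not $\tau$-additive. But $\lambda$ is not completion regular. Indeed, every continuous real function on $\omega_1$ is eventually constant, so every Baire set is bounded or contains a tail. The closed set $L$ of limit ordinals contains no tail, hence each of its Baire subsets is bounded and null, while $\lambda(L)=1$.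

The example shows what to look for. On a regular uncountable cardinal $\kappa$ we want a topology in which initial segments are functionally open and in which \emph{every open set is bounded or contains a tail}. Then the measure with value $0$ on bounded sets and $1$ on sets containing a tail is defined on all Borel sets. The two requirements pull apart. The first needs many open sets, and with too many (the discrete topology, say) there are unbounded open sets with unbounded complement. The topology $\{[0,\beta):\beta\le\kappa\}$ has few open sets, but any two non-empty ones intersect, so all continuous real functions are constant. Since the discrete example above uses a measurable cardinal, one might guess that the answer depends on additional axioms. It does not.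

\subsection{The theorem}

For $f,g\in\omega^\omega$ write $f\le^*g$ (respectively $f<^*g$) if $f(n)\le g(n)$ (respectively $f(n)<g(n)$) for all but finitely many $n$. The cardinal $\mathfrak b$ is the least cardinality of a subset of $\omega^\omega$ that has no upper bound for $\le^*$. As usual, $\mathfrak b$ is identified with the set of ordinals below it. Let $\omega+1=\omega\cup\{\infty\}$ be the one-point compactification of the discrete space $\omega$. The sets $\{n\}$ and $\{x:x\ge q\}\ni\infty$, for $n,q\in\omega$, form a base of it.

\begin{theorem}[ZFC]\label{thm:main}
There is a topology on the set $X=\mathfrak b$, homeomorphic to a subspace of $(\omega+1)^{\mathfrak b}$ and hence zero-dimensional, Hausdorff and completely regular, such that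
\begin{itemize}
\item[(a)] every initial segment $[0,\beta)$, $\beta<\mathfrak b$, is functionally open;
\item[(b)] every open set is bounded in $\mathfrak b$ or contains a tail $[\beta,\mathfrak b)$.
\end{itemize}
Consequently every Borel set $B$ is bounded or contains a tail. Put $\mu(B)=0$ in the first case and $\mu(B)=1$ in the second. Then $\mu$ is a completion regular measure which is not $\tau$-additive, both as a Borel measure and as a Baire measure. Its null sets are exactly the sets of size less than $\mathfrak b$.
\end{theorem}

Thus completion regular measures that are not $\tau$-additive exist in ZFC.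

Section~\ref{sec:space} reduces the theorem to a coloring of pairs of ordinals. If $2^\lambda=\lambda^+$, such a coloring of pairs below $\lambda^+$ is obtained by diagonalization (Section~\ref{sec:diag}). For $\mathfrak b$ it is obtained in ZFC, from an oscillation lemma in the style of Todorcevic (Section~\ref{sec:osc}), and this is the main step. Sections~\ref{sec:prod} and~\ref{sec:S} contain the atomless examples and the independence result.

\section{From a coloring to a space}\label{sec:space}

\subsection{Which coloring is needed}

Let $\kappa$ be regular and uncountable. To make $[0,\eta)$ functionally open, we want for each $\eta<\kappa$ a continuous map $G_\eta:\kappa\to\omega+1$ with $G_\eta(\xi)=\infty$ exactly when $\xi\ge\eta$. Such maps amount to a coloring $c$ of pairs: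
\begin{equation}\label{eq:G}
G_\eta(\xi)=c(\xi,\eta)\in\omega\ \text{ if }\xi<\eta,\qquad G_\eta(\xi)=\infty\ \text{ if }\xi\ge\eta .
\end{equation}
We take the coarsest topology making all $G_\eta$ continuous. Which $c$ prevents an open set $U$ and its complement $F$ from both having size $\kappa$?

Consider the simplest situation, where for each $\alpha\in U$ a single coordinate $\eta(\alpha)>\alpha$ determines a neighborhood of $\alpha$ inside $U$, namely $\{\xi:G_{\eta(\alpha)}(\xi)=c(\alpha,\eta(\alpha))\}$, and the $\eta(\alpha)$ are distinct. For $\kappa$ many $\alpha$ the color $c(\alpha,\eta(\alpha))$ is the same number $w$. We get a contradiction as soon as there are one $\xi\in F$ and one such $\alpha$ with $\xi<\eta(\alpha)$ and $c(\xi,\eta(\alpha))=w$. If instead $\eta(\alpha)\le\alpha$, then $G_{\eta(\alpha)}(\alpha)=\infty$, the neighborhood is $\{\xi:G_{\eta(\alpha)}(\xi)\ge q\}$, with the same $q$ for $\kappa$ many $\alpha$, and a pair with $c(\xi,\eta(\alpha))=q$ does the same. A general neighborhood involves finitely many coordinates, so one $\xi$ must receive finitely many prescribed colors at once. This is the following property, where $[\kappa]^k$ denotes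 the set of $k$-element subsets of $\kappa$ and $a\in[\kappa]^k$ is enumerated increasingly as $\{\eta_0(a)<\dots<\eta_{k-1}(a)\}$.

\begin{definition}
For a regular uncountable cardinal $\kappa$, $(*)_\kappa$ is the statement that there is $c:\{(\xi,\eta):\xi<\eta<\kappa\}\to\omega$ such that for every $F\subset\kappa$ with $|F|=\kappa$, every $k\ge1$, every pairwise disjoint $\mathcal A\subset[\kappa]^k$ with $|\mathcal A|=\kappa$, and every $w\in\omega^k$, there are $\xi\in F$ and $a\in\mathcal A$ with
\[
\xi<\eta_0(a)\quad\text{and}\quad c(\xi,\eta_i(a))=w_i\ \text{ for all }i<k .
\]
\end{definition}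

Disjointness cannot be omitted: if all $a\in\mathcal A$ contain $0$, no $\xi$ is below $\min a$. Infinitely many colors are needed for our purpose: if each $c(\cdot,\eta)$ were bounded, each tail $[\eta,\kappa)=\{G_\eta=\infty\}$ would be open, and so would each $\{\alpha\}=[\alpha,\kappa)\cap[0,\alpha+1)$. The space would be discrete.

\begin{theorem}\label{thm:kappa}
Let $\kappa$ be a regular uncountable cardinal such that $(*)_\kappa$ holds. Then all assertions of Theorem~\ref{thm:main} hold with $\kappa$ in place of $\mathfrak b$. In particular, a subspace of $(\omega+1)^\kappa$ carries a $\{0,1\}$-valued completion regular measure that is not $\tau$-additive and whose null sets are exactly the sets of size less than $\kappa$, so that unions of fewer than $\kappa$ null sets are null.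
\end{theorem}

Since $\kappa$ is regular, a subset of $\kappa$ is bounded if and only if it has size less than $\kappa$. We shall also use the $\Delta$-system lemma.

\begin{lemma}[$\Delta$-system lemma]\label{lem:delta}
Let $\kappa$ be regular and uncountable, $|U|=\kappa$, and let $e_\alpha$ $(\alpha\in U)$ be finite sets. There are $A\subset U$ with $|A|=\kappa$ and a finite $R$ such that $e_\alpha\cap e_\beta=R$ for all distinct $\alpha,\beta\in A$.
\end{lemma}

\begin{proof}
We may assume that all $e_\alpha$ have the same size $n$, and we use induction on $n$. For $n=0$ take $R=\emptyset$. Let $n\ge 1$. If some $p$ lies in $e_\alpha$ for $\kappa$ many $\alpha$, apply the induction hypothesis to the sets $e_\alpha\setminus\{p\}$ for these $\alpha$ and add $p$ to the root. Otherwise each point lies in fewer than $\kappa$ of the $e_\alpha$. Then $\kappa$ many indices with pairwise disjoint $e_\alpha$ can be chosen recursively. At each step the union of the chosen sets has fewer than $\kappa$ points, and each of them rules out fewer than $\kappa$ indices, which by regularity is fewer than $\kappa$ in total.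
\end{proof}

\subsection{Proof of Theorem \ref{thm:kappa}}

Let $c$ witness $(*)_\kappa$, define $G_\eta$ by \eqref{eq:G}, and let $X$ be the set $\kappa$ with the topology generated by the maps $G_\eta$, $\eta<\kappa$. If $\xi<\xi'$, then $G_{\xi'}(\xi')=\infty\ne G_{\xi'}(\xi)$. Hence $\xi\mapsto(G_\eta(\xi))_{\eta<\kappa}$ is injective and embeds $X$ into the compact zero-dimensional Hausdorff space $(\omega+1)^\kappa$.

\medskip
\emph{Proof of} (a). The function $\theta_\beta(\xi)=1/(1+G_\beta(\xi))$, with $1/\infty=0$, is continuous, and $\{\theta_\beta\ne0\}=[0,\beta)$.

\medskip
\emph{Proof of} (b). Suppose that $U$ is open and that $U$ and $F=X\setminus U$ both have size $\kappa$. For each $\alpha\in U$ there are a finite $e_\alpha\subset\kappa$ and $q_\alpha<\omega$ such that $W_\alpha\subset U$, where $W_\alpha$ is the set of all $\xi$ with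
\begin{equation}\label{eq:W}
\begin{aligned}
G_\eta(\xi)&=c(\alpha,\eta) &&\text{for }\eta\in e_\alpha,\ \eta>\alpha,\\
G_\eta(\xi)&\ge q_\alpha &&\text{for }\eta\in e_\alpha,\ \eta\le\alpha .
\end{aligned}
\end{equation}
By Lemma~\ref{lem:delta} there are a finite $R$ and $A\subset U$ with $|A|=\kappa$ and $e_\alpha\cap e_\beta=R$ for distinct $\alpha,\beta\in A$. We thin $A$ further, keeping its size $\kappa$. First discard all $\alpha$ that are not above every element of $R$. Then, since the remaining data range over a countable set, arrange that for all $\alpha\in A$
\begin{itemize}
\item $q_\alpha=q$, and $e_\alpha\setminus R=\{\eta_0^\alpha<\dots<\eta_{k-1}^\alpha\}$ with the same $k$;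
\item $\eta_i^\alpha\le\alpha$ if and only if $i\in I$, and $c(\alpha,\eta_i^\alpha)=w_i$ for $i\notin I$,
\end{itemize}
with fixed $I\subset\{0,\dots,k-1\}$ and $w_i\in\omega$. Let $F'$ be the set of $\xi\in F$ above every element of $R$, so $|F'|=\kappa$. For $\rho\in R$ and $\alpha\in A$ we have $\rho\le\alpha$, so the condition of \eqref{eq:W} for $\rho$ is $G_\rho(\xi)\ge q$. Every $\xi\in F'$ satisfies it, because $G_\rho(\xi)=\infty$.

If $k=0$, this gives $F'\subset W_\alpha\subset U$, a contradiction. Let $k\ge1$. The sets $e_\alpha\setminus R$ ($\alpha\in A$) are $\kappa$ many pairwise disjoint $k$-sets. Put $w_i=q$ for $i\in I$. By $(*)_\kappa$ there are $\xi\in F'$ and $\alpha\in A$ with $\xi<\eta_0^\alpha$ and $c(\xi,\eta_i^\alpha)=w_i$ for all $i<k$. Since $\xi<\eta_i^\alpha$, this says $G_{\eta_i^\alpha}(\xi)=w_i$, which is $c(\alpha,\eta_i^\alpha)$ for $i\notin I$ and $q$ for $i\in I$. Hence $\xi\in W_\alpha\subset U$, contradicting $\xi\in F$.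

So $U$ or $X\setminus U$ has size less than $\kappa$ and is therefore bounded. In the second case $U$ contains a tail.

\medskip
\emph{The measure.} Let $\Sigma$ be the family of all subsets of $\kappa$ that are bounded or contain a tail; no set is of both kinds. The family is closed under complements. A countable union of bounded sets is bounded because $\kappa$ has uncountable cofinality, so $\Sigma$ is a $\sigma$-algebra. The function $\mu$, with value $0$ on bounded sets and $1$ on sets containing a tail, is countably additive on $\Sigma$, since of pairwise disjoint sets at most one contains a tail. By (b), $\mathcal B(X)\subset\Sigma$.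

\emph{Completion regularity.} If $B\in\mathcal B(X)$ and $B\subset[0,\beta)$, then $B_1=\emptyset$ and $B_2=[0,\beta)$ satisfy \eqref{eq:sandwich} by (a). If $B\supset[\beta,\kappa)$, take $B_1=[\beta,\kappa)$, a zero set, and $B_2=X$.

\emph{Failure of $\tau$-additivity.} The functionally open sets $[0,\beta)$, $\beta<\kappa$, increase to $X$, while $\mu([0,\beta))=0$ and $\mu(X)=1$. This shows that $\mu$ is not $\tau$-additive, both as a Borel and as a Baire measure.

\emph{Null sets.} A set of size less than $\kappa$ lies in some null set $[0,\beta)$. Conversely, a null set lies in a Borel set of measure $0$, which is bounded. A union of fewer than $\kappa$ sets of size less than $\kappa$ has size less than $\kappa$ by regularity. \qed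

\section{A coloring by diagonalization}\label{sec:diag}

When the relevant sets can be listed in advance, $(*)_\kappa$ is easy. The smallest instance below is $\lambda=\omega$, where the hypothesis is CH and the conclusion is $(*)_{\omega_1}$.

\begin{proposition}\label{prop:gch}
If $\lambda$ is an infinite cardinal and $2^\lambda=\lambda^+$, then $(*)_{\lambda^+}$ holds.
\end{proposition}

\begin{proof}
There are at most $(\lambda^+)^\lambda=(2^\lambda)^\lambda=\lambda^+$ subsets of $\lambda^+$ of size $\lambda$. Enumerate them as $\{D_\zeta:\zeta<\lambda^+\}$. The coloring $c(\cdot,\eta):\eta\to\omega$ is defined by recursion on $\eta<\lambda^+$. For $k\ge0$, $\eta_0<\dots<\eta_{k-1}$ and $w\in\omega^k$ put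
\[
E(\zeta;\eta_0,\dots,\eta_{k-1};w)=\{\xi\in D_\zeta:c(\xi,\eta_i)=w_i\text{ for all }i<k\},
\]
where for $k\ge1$ we assume $D_\zeta\subset\eta_0$; for $k=0$ this is $D_\zeta$. We shall ensure that, for $k\ge1$,
\begin{equation}\label{eq:inv}
|E(\zeta;\eta_0,\dots,\eta_{k-1};w)|=\lambda\quad\text{whenever }\zeta<\eta_0\text{ and }D_\zeta\subset\eta_0 .
\end{equation}
At stage $\eta$, let $\mathcal E_\eta$ consist of the sets $D_\zeta$ with $\zeta<\eta$ and $D_\zeta\subset\eta$, and of the sets in \eqref{eq:inv} with $\eta_{k-1}<\eta$. These are at most $\lambda$ subsets of $\eta$, each of size $\lambda$ by the inductive assumption. If $\mathcal E_\eta=\emptyset$, let $c(\cdot,\eta)=0$. Otherwise list the pairs in $\mathcal E_\eta\times\omega$ as $(E_i,n_i)$, $i<\lambda$, so that each pair occurs $\lambda$ times. Recursively choose distinct $\xi_i\in E_i$; this is possible because fewer than $\lambda$ points have been used before step $i$. Put $c(\xi_i,\eta)=n_i$, and $c(\xi,\eta)=0$ for all other $\xi<\eta$. Then $\{\xi\in E:c(\xi,\eta)=n\}$ has size $\lambda$ for all $E\in\mathcal E_\eta$ and $n\in\omega$. This is \eqref{eq:inv} for tuples with last element $\eta$.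

Let $F,k,\mathcal A,w$ be as in $(*)_{\lambda^+}$. Choose $\zeta$ with $D_\zeta\subset F$. The set $D_\zeta$ is bounded in $\lambda^+$. Since $\mathcal A$ is pairwise disjoint, at most $\lambda$ of its members meet a given bounded set, so there is $a\in\mathcal A$ with $\min a>\zeta$ and $D_\zeta\subset\min a$. By \eqref{eq:inv} there are even $\lambda$ many $\xi\in D_\zeta\subset F$ with $c(\xi,\eta_i(a))=w_i$ for all $i<k$.
\end{proof}

Together with Theorem~\ref{thm:kappa} this gives:

\begin{corollary}
Assume GCH. For every infinite cardinal $\lambda$ there is a $\{0,1\}$-valued completion regular measure, on a subspace of $(\omega+1)^{\lambda^+}$, that is not $\tau$-additive and whose null sets are exactly the sets of size at most $\lambda$.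
\end{corollary}

\section{A coloring from oscillation}\label{sec:osc}

Without a cardinal arithmetic hypothesis the listing used in Section~\ref{sec:diag} is not available. We need a coloring defined outright which every pair $F,\mathcal A$ is forced to meet. The plan is to attach to each $\alpha<\mathfrak b$ a function $f_\alpha$ and to let $c(\xi,\eta)$ depend on how $f_\xi$ and $f_\eta$ interlace.

\subsection{The sequence}

First, $\mathfrak b>\omega$: countably many functions $g_i$ are $\le^*$-bounded by $n\mapsto\max_{i\le n}g_i(n)$. Fix an unbounded family $\{g_\alpha:\alpha<\mathfrak b\}$. Recursively choose strictly increasing $f_\alpha\in\omega^\omega$ such that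
\[
g_\alpha<^*f_\alpha\qquad\text{and}\qquad f_\beta<^*f_\alpha\ \text{ for all }\beta<\alpha .
\]
This is possible: the fewer than $\mathfrak b$ functions $g_\alpha$ and $f_\beta$, $\beta<\alpha$, have a common $\le^*$-bound $h$, and $f_\alpha(n)=n+1+\max_{i\le n}h(i)$ is strictly increasing and exceeds $h$ everywhere.

If $A\subset\mathfrak b$ is cofinal, then $\{f_\alpha:\alpha\in A\}$ is unbounded: a bound for it would bound every $g_\beta$, since $g_\beta<^*f_\beta\le^*f_\alpha$ for any $\alpha\in A$ with $\alpha\ge\beta$. Hence a cofinal set has size $\mathfrak b$. So $\mathfrak b$ is regular, and $A\subset\mathfrak b$ is cofinal if and only if $|A|=\mathfrak b$. We record the form in which unboundedness will be used: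
\begin{equation}\label{eq:unb}
\text{if }A\subset\mathfrak b\text{ and }|A|=\mathfrak b,\text{ then }\{f_\alpha:\alpha\in A\}\text{ is unbounded.}
\end{equation}

For a finite string $t$ and a function or string $f$, we write $f\supset t$ or $t\subset f$ if $f$ extends $t$ (equality is allowed for strings). For functions or finite strings $s,t$, we say that $s$ has a \emph{down-crossing against $t$ at $(n,n+1)$} if all four values are defined and
\[
s(n)>t(n),\qquad s(n+1)\le t(n+1).
\]
For $\xi<\eta<\mathfrak b$ let $\mathrm{osc}(\xi,\eta)$ be the number of down-crossings of $f_\xi$ against $f_\eta$. It is finite because $f_\xi<^*f_\eta$.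

\subsection{The oscillation lemma and how it gives the coloring}

\begin{lemma}\label{lem:osc}
Let $F\subset\mathfrak b$ with $|F|=\mathfrak b$, let $k\ge1$, and let $\mathcal A\subset[\mathfrak b]^k$ be pairwise disjoint with $|\mathcal A|=\mathfrak b$. There are $m<\omega$, distinct $t_0,\dots,t_{k-1}\in\omega^m$ and $h_0,\dots,h_{k-1}<\omega$ such that for every $j\ge1$ there are $\xi\in F$ and $a\in\mathcal A$ with $\xi<\min a$ and
\[
f_{\eta_i(a)}\supset t_i,\qquad \mathrm{osc}(\xi,\eta_i(a))=h_i+j\qquad(i<k).
\]
\end{lemma}

The number $\mathrm{osc}(\xi,\eta)$ itself cannot serve as the color for this argument, because the $k$ values are tied together by the single parameter $j$, while $(*)_{\mathfrak b}$ asks for arbitrary $w_0,\dots,w_{k-1}$. But $F$ and $\mathcal A$ enter only through $(m,(t_i),(h_i))$, for which there are only \emph{countably many} possibilities. One function of the pair $(\mathrm{osc}(\xi,\eta),f_\eta)$ can anticipate them all, by reserving for each possibility its own window of values of $\mathrm{osc}$. Inside a window the strings $t_i$ tell the coordinates apart. For example, if $k=2$, $(h_0,h_1)=(0,3)$ and the desired colors are $w=(7,5)$,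 we reserve $[j,j+3]$, give $j$ the color $7$ when $f_\eta\supset t_0$, and give $j+3$ the color $5$ when $f_\eta\supset t_1$.

\begin{proposition}[ZFC]\label{prop:star}
$(*)_{\mathfrak b}$ holds.
\end{proposition}

\begin{proof}[Proof from Lemma \ref{lem:osc}]
Enumerate as $\rho_0,\rho_1,\dots$ all tuples $(k,m,(t_i)_{i<k},(h_i)_{i<k},(w_i)_{i<k})$ with $k\ge1$, distinct $t_i\in\omega^m$, and $h_i,w_i\in\omega$. Choose inductively $j_q\ge1$ so that the windows $[j_q,\,j_q+\max_ih_i]$, with the $h_i$ of $\rho_q$, are pairwise disjoint. Define $\psi:\omega\times\omega^\omega\to\omega$ as follows. If $N$ lies in the window of $\rho_q$ and, for some $i$, both $f\restriction m=t_i$ and $N=h_i+j_q$ (data of $\rho_q$), let $\psi(N,f)=w_i$. In all other cases let $\psi(N,f)=0$. Since the windows are disjoint and the $t_i$ of one tuple are distinct, $q$ and $i$ are unique and $\psi$ is well defined. Put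
\[
c(\xi,\eta)=\psi(\mathrm{osc}(\xi,\eta),f_\eta).
\]
Given $F,k,\mathcal A,w$ as in $(*)_{\mathfrak b}$, let $m,t_i,h_i$ be as in Lemma~\ref{lem:osc}, let $\rho_q=(k,m,(t_i),(h_i),(w_i))$, and take $\xi,a$ as in the lemma for $j=j_q$. Then $c(\xi,\eta_i(a))=\psi(h_i+j_q,f_{\eta_i(a)})=w_i$ for all $i<k$.
\end{proof}

Theorem~\ref{thm:main} follows from Theorem~\ref{thm:kappa} and Proposition~\ref{prop:star}, once Lemma~\ref{lem:osc} is proved.

\subsection{One down-crossing by hand}

Let $k=1$. We look for $\xi\in F$ and $\eta$ from a set $A$ of size $\mathfrak b$, and we want to add exactly one down-crossing to an initial part already fixed. Suppose $f_\xi$ must begin with $s=(0,1)$ and $f_\eta$ with $v=(0,2,5)$, and suppose that the members of $F$ whose functions extend $s$ take infinitely many values at the place $2$. Suppose also that the functions $f_\eta$, $\eta\in A$, extending $v$ form an unbounded family. Then $v$ extends to some $u$, say $u=(0,2,5,8)$, such that the functions from $A$ extending $u$ take arbitrarily large values at the next place, here $4$. Now the two sides leapfrog. First $\xi$ is chosen with $f_\xi(2)=9>8$. Since functions increase, $f_\xi$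 is above $u$ at the places $2$ and $3$, whatever else it does. Next $f_\xi$ is fixed further, say as $(0,1,9,10,12,15)$. Then $\eta$ is chosen with $f_\eta(4)=20>15$, and again by monotonicity $f_\eta$ is above $f_\xi$ at $4$ and $5$. There is exactly one down-crossing, at $(3,4)$; see Figure~\ref{fig:cross}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.4cm,y=0.19cm]
\draw[->] (-0.3,0) -- (5.9,0) node[right] {$n$};
\foreach \x in {0,1,2,3,4,5} \draw (\x,0.4) -- (\x,-0.4) node[below] {\small $\x$};
\draw[thick] (0,0) -- (1,1) -- (2,9) -- (3,10) -- (4,12) -- (5,15) node[right] {$f_\xi$};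
\draw[thick,dashed] (0,0) -- (1,2) -- (2,5) -- (3,8) -- (4,20) -- (5,22) node[right] {$f_\eta$};
\foreach \x/\y in {0/0,1/1,2/9,3/10,4/12,5/15} \fill (\x,\y) circle (1.8pt);
\foreach \x/\y in {1/2,2/5,3/8,4/20,5/22} \draw[fill=white] (\x,\y) circle (1.8pt);
\end{tikzpicture}
\caption{One round of leapfrog. The solid function $f_\xi$ jumps at $n=2$ above the value that the dashed function $f_\eta$ has at $n=3$. Then $f_\eta$ jumps at $n=4$ above the value that $f_\xi$ has at $n=5$. Since both functions increase, $f_\xi$ crosses below $f_\eta$ exactly once, between $3$ and $4$.}
\label{fig:cross}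
\end{figure}

Each repetition adds exactly one. Two points remain. First, for $k>1$ the same $\xi$ must cross $k$ functions whose jumps occur at possibly different places $l_i$. This does no harm if all $l_i$ lie in one stretch of places before the next round. Second, the process must stop with no later down-crossings. For this, $\xi$ is taken from a countable set $D$ fixed in advance. Some single $f_\gamma$ eventually dominates each $f_\xi$, $\xi\in D$, and all $f_\eta$ in play are at least $f_\gamma$ from a fixed place $m$ on.

\subsection{Proof of Lemma \ref{lem:osc}}

\emph{Thinning $F$.} For $s\in\omega^{<\omega}$ let $F_s=\{\xi\in F:s\subset f_\xi\}$. Remove from $F$ all $F_s$ of size less than $\mathfrak b$. There are countably many $s$ and $\mathfrak b$ is regular and uncountable, so fewer than $\mathfrak b$ points are removed. Thus we may assume that each $F_s$ is empty or of size $\mathfrak b$. Let $T=\{s:F_s\ne\emptyset\}$, choose a countable $D\subset F$ meeting every $F_s$ with $s\in T$, and choose $\gamma<\mathfrak b$ above all elements of $D$.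

\emph{Thinning $\mathcal A$.} Discard all $a\in\mathcal A$ that meet $\gamma+1$. Since $\mathcal A$ is pairwise disjoint, these are fewer than $\mathfrak b$. For each remaining $a$ there is $m_a$ such that $f_\gamma(n)\le f_\eta(n)$ for all $n\ge m_a$ and $\eta\in a$, and such that the strings $f_\eta\restriction m_a$ ($\eta\in a$) are distinct. As $\mathfrak b$ is regular and uncountable, we may assume that $m_a=m$ and $f_{\eta_i(a)}\restriction m=t_i$ do not depend on $a$. For a $k$-tuple $u=(u_i)_{i<k}$ of strings let
\[
\mathcal A_u=\{a\in\mathcal A:f_{\eta_i(a)}\supset u_i\text{ for all }i<k\}.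
\]
Discarding fewer than $\mathfrak b$ further sets, we may assume that each $\mathcal A_u$ is empty or of size $\mathfrak b$.

\medskip
\emph{Freedom on the side of $F$.} Call $s\in T$ \emph{splitting} if $\{f_\xi(|s|):\xi\in F_s\}$ is infinite.

\smallskip
\textsc{Claim A.} Every $s\in T$ has a splitting extension $s'\in T$ (possibly $s'=s$).

\smallskip
Otherwise $T$ is finitely branching above $s$. Then $\{f_\xi(n):\xi\in F_s\}$ is finite for each $n$, so $\{f_\xi:\xi\in F_s\}$ is bounded. As $|F_s|=\mathfrak b$, this contradicts \eqref{eq:unb}.

\medskip
\emph{Freedom on the side of $\mathcal A$.} Here we need all $k$ functions to jump, each at its own first opportunity.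

\smallskip
\textsc{Claim B.} If $v\in(\omega^L)^k$ and $\mathcal A_v\ne\emptyset$, there are $l_i\ge L$, strings $u_i\in\omega^{l_i}$ extending $v_i$ $(i<k)$, and $a^p\in\mathcal A_v$ $(p<\omega)$ such that for each $i$ we have $f_{\eta_i(a^p)}\supset u_i$ for all $p$, and $f_{\eta_i(a^p)}(l_i)\to\infty$ as $p\to\infty$.

\smallskip
Put $g_a(n)=\min_{i<k}f_{\eta_i(a)}(n)$. Suppose that for every $n\ge L$ the set $\{g_a(n):a\in\mathcal A_v\}$ were finite, with maximum $P(n)$. Put $P(n)=0$ for $n<L$. Since $|\mathcal A_v|=\mathfrak b$ and $\mathcal A_v$ is pairwise disjoint, for every $\beta<\mathfrak b$ there is $a\in\mathcal A_v$ with $\beta<\min a$. Then $f_\beta<^*f_\eta$ for the finitely many $\eta\in a$, so $f_\beta\le^*g_a\le^*P$. Thus $P$ bounds all $f_\beta$, contradicting \eqref{eq:unb}. Hence there are $l\ge L$ and $a^p\in\mathcal A_v$ with $g_{a^p}(l)\ge p$, so that $f_{\eta_i(a^p)}(l)\to\infty$ for all $i$. Every sequence of natural numbers has a subsequence that is constant or tends to $\infty$. Passing to subsequences finitely many times, we may assume that for all $i<k$ and $n\le l$ the sequence $(f_{\eta_i(a^p)}(n))_p$ is constant or tends to $\infty$. Let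 $l_i$ be the least $n$ for which it tends to $\infty$. Then $l_i\le l$, and $l_i\ge L$ because below $L$ the values are those of $v_i$. The string $u_i=f_{\eta_i(a^p)}\restriction l_i$ does not depend on $p$ and extends $v_i$.

\medskip
\emph{The start.} By Claim A fix a splitting $s^0\in T$, let $n_0=|s^0|$, and fix $v^0\in(\omega^{n_0+1})^k$ with $\mathcal A_{v^0}\ne\emptyset$. Let $h_i$ be the number of down-crossings of $s^0$ against $v_i^0$ at $(n,n+1)$ with $n+1<n_0$. The numbers $m$, $h_i$ and the strings $t_i$ are now fixed, and no $j$ has been mentioned so far. Let $j\ge1$ be given.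

For $r=0,1,\dots,j-1$ we construct a splitting $s^r\in T$ of length $n_r$ and $v^r\in(\omega^{n_r+1})^k$ with $\mathcal A_{v^r}\ne\emptyset$ such that, for each $i<k$,
\begin{equation}\label{eq:count}
s^r\text{ has exactly }h_i+r\text{ down-crossings against }v^r_i\text{ at }(n,n+1)\text{ with }n+1<n_r .
\end{equation}
For $r=0$ this holds by the choice of $h_i$. The strings $v_i^r$ are one longer than $s^r$, so that the jumps found by Claim B come strictly after the place $n_r$, where $\xi$ jumps.

\medskip
\emph{The round from $r$ to $r+1$ $(r<j-1)$.} Apply Claim B to $v^r$, with $L=n_r+1$, and get $l_i\ge n_r+1$, $u_i$ and $a^p$. As $s^r$ is splitting, there is $\xi'\in F_{s^r}$ with $f_{\xi'}(n_r)>\max_iu_i(l_i-1)$. By Claim A let $s^{r+1}\in T$ be a splitting extension of $f_{\xi'}\restriction(\max_il_i+1)$, and let $n_{r+1}=|s^{r+1}|>\max_il_i$. Choose $p$ with $f_{\eta_i(a^p)}(l_i)>s^{r+1}(n_{r+1}-1)$ for all $i<k$, and put $v_i^{r+1}=f_{\eta_i(a^p)}\restriction(n_{r+1}+1)$. Then $a^p\in\mathcal A_{v^{r+1}}$, $s^{r+1}$ extends $s^r$, and $v_i^{r+1}$ extends $u_i$ and hence $v_i^r$. Since all functions are increasing,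
\begin{align*}
s^{r+1}(n)&\ge s^{r+1}(n_r)>u_i(l_i-1)\ge v_i^{r+1}(n) &&\text{for }n_r\le n<l_i,\\
s^{r+1}(n)&\le s^{r+1}(n_{r+1}-1)<f_{\eta_i(a^p)}(l_i)\le v_i^{r+1}(n) &&\text{for }l_i\le n<n_{r+1}.
\end{align*}
The pairs with $n+1<n_r$ contribute $h_i+r$ down-crossings, as before. There is no down-crossing at $(n_r-1,n_r)$ (if $n_r\ge1$), because $s^{r+1}(n_r)>v_i^{r+1}(n_r)$. Among the pairs $(n,n+1)$ with $n\ge n_r$ and $n+1<n_{r+1}$ there is exactly one down-crossing, at $n=l_i-1$. This is \eqref{eq:count} for $r+1$.

\medskip
\emph{The last round.} Let $r=j-1$. Apply Claim B to $v^r$ and choose $\xi'\in F_{s^r}$ with $f_{\xi'}(n_r)>\max_iu_i(l_i-1)$ as before. The string $f_{\xi'}\restriction(n_r+1)$ is in $T$, so some $\xi\in D$ satisfies $f_\xi\supset f_{\xi'}\restriction(n_r+1)$. Since $\xi<\gamma$, there is $N\ge\max(m,l_0,\dots,l_{k-1})$ with $f_\xi(n)\le f_\gamma(n)$ for all $n\ge N$. Choose $p$ with $f_{\eta_i(a^p)}(l_i)>f_\xi(N)$ for all $i<k$, and put $a=a^p$, $\eta_i=\eta_i(a)$. For each $i<k$: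
\begin{align*}
f_\xi(n)&\ge f_\xi(n_r)>u_i(l_i-1)\ge f_{\eta_i}(n) &&\text{for }n_r\le n<l_i,\\
f_\xi(n)&\le f_\xi(N)<f_{\eta_i}(l_i)\le f_{\eta_i}(n) &&\text{for }l_i\le n\le N,\\
f_\xi(n)&\le f_\gamma(n)\le f_{\eta_i}(n) &&\text{for }n\ge N,
\end{align*}
where the last line uses $N\ge m$. As before there is no down-crossing at $(n_r-1,n_r)$, and there is none at $(n,n+1)$ with $n\ge l_i$. Hence the down-crossings of $f_\xi$ against $f_{\eta_i}$ are the $h_i+(j-1)$ ones with $n+1<n_r$ and exactly one more, at $n=l_i-1$, so $\mathrm{osc}(\xi,\eta_i)=h_i+j$. Moreover $f_{\eta_i}\supset t_i$ because $a\in\mathcal A$. Finally $\xi\in D\subset F$, and $\xi<\gamma<\min a$. \qed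

\section{Products and atomless examples}\label{sec:prod}

The measure of Theorem~\ref{thm:main} takes only the values $0$ and $1$. This is not essential.

\begin{theorem}[ZFC]\label{thm:prod}
Let $X,\mu$ be as in Theorem~\ref{thm:main}, let $Y$ be a separable metrizable space, and let $\nu$ be a non-zero finite non-negative Borel measure on $Y$. Then $\mu\otimes\nu$ is a Borel measure on the completely regular space $X\times Y$ that is completion regular and not $\tau$-additive. If $\nu$ is atomless, so is $\mu\otimes\nu$. For example, this applies to Lebesgue measure on $[0,1]$.
\end{theorem}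

\begin{proof}
Let $(I_n)$ be a countable base of $Y$. If $W\subset X\times Y$ is open, let $U_n$ be the union of all open $U\subset X$ with $U\times I_n\subset W$. Then $W=\bigcup_nU_n\times I_n$. Hence $\mathcal B(X\times Y)=\mathcal B(X)\otimes\mathcal B(Y)$, and $\mu\otimes\nu$ is a Borel measure on $X\times Y$.

Let $B\in\mathcal B(X)$ and $C\in\mathcal B(Y)$, and let $B_1\subset B\subset B_2$ be Baire sets with $\mu(B_2\setminus B_1)=0$. Then $B_1\times C\subset B\times C\subset B_2\times C$, and the outer sets have null difference. They are Baire sets of $X\times Y$, because the projections are continuous and $\mathcal B(Y)=\mathcal{B}a(Y)$. The sets that can be sandwiched as in \eqref{eq:sandwich} form a $\sigma$-algebra. It contains all such rectangles, hence all Borel sets. So $\mu\otimes\nu$ is completion regular.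

The functionally open null sets $[0,\beta)\times Y$, $\beta<\mathfrak b$, increase to $X\times Y$, which has measure $\nu(Y)>0$. So $\mu\otimes\nu$ is not $\tau$-additive.

Let $\nu$ be atomless, and let $E\subset X\times Y$ be a Borel set with $\varepsilon=(\mu\otimes\nu)(E)>0$. Points are $\nu$-null, so each $y\in Y$ has an open neighborhood of measure less than $\varepsilon$. Countably many of these cover $Y$. Making them disjoint and joining all but finitely many into one piece, we split $Y$ into finitely many Borel sets $C$ with $\nu(C)<\varepsilon$. For one of them $E\cap(X\times C)$ has positive measure, which is at most $\nu(C)<\varepsilon$. So $E$ is not an atom.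
\end{proof}

\section{Countable null sets and S-spaces}\label{sec:S}

In Theorem~\ref{thm:main} the null sets are those of size less than $\mathfrak b$. Can ``size less than $\mathfrak b$'' be improved to ``countable'' in ZFC? Consider the statement
\begin{itemize}
\item[(S)] \emph{There is a completely regular Hausdorff space $Z$, covered by open null sets, with a non-zero non-negative completion regular measure $\nu$ whose null sets are exactly the countable sets.}
\end{itemize}

\begin{theorem}\label{thm:S}
If ZFC is consistent, then \textup{(S)} is independent of ZFC.
\end{theorem}

Recall that an \emph{S-space} is a regular Hausdorff space that is hereditarily separable but not Lindel\"of. Todorcevic proved that it is consistent relative to ZFC that there are no S-spaces \cite{Tod83}; see also \cite{Tod89}. We also use Ulam's theorem: there is no non-zero finite countably additive non-negative measure on all subsets of $\omega_1$ that vanishes on points.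

The idea is that countable open neighborhoods produce a non-Lindel\"of subspace of size $\omega_1$, while Ulam's theorem excludes uncountable discrete subspaces, and this makes the subspace hereditarily separable.

\begin{proof}
If $\mathfrak b=\omega_1$, for instance under CH, then Theorem~\ref{thm:main} gives (S), since $X$ is covered by the open null sets $[0,\beta)$. So (S) is consistent relative to ZFC. In view of the theorem of Todorcevic, it remains to show that (S) implies the existence of an S-space. Let $Z,\nu$ be as in (S). We may regard $\nu$ as a Borel measure: if it is a Baire measure, its completion extends it to the Borel sets, and by \eqref{eq:sandwich} the extension has the same null sets. Completion regularity is not used beyond this point.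

\emph{$Z$ has no uncountable discrete subspace.} Suppose there is one; then there is a discrete $D\subset Z$ with $|D|=\omega_1$. The set $D$ is not null. For $x\in D$ choose an open $V_x$ with $V_x\cap D=\{x\}$. Every $E\subset D$ is the trace $D\cap\bigcup_{x\in E}V_x$ of an open set. Let $\nu^*$ be the outer measure of $\nu$ and $H\supset D$ a Borel set with $\nu(H)=\nu^*(D)$. For every Borel set $B$ we have $\nu^*(D\cap B)=\nu(H\cap B)$. Here ``$\le$'' is clear. If $C\supset D\cap B$ is Borel, then $D\subset(H\setminus B)\cup C$, hence $\nu(H)\le\nu(H\setminus B)+\nu(C)$, that is, $\nu(C)\ge\nu(H\cap B)$. Disjoint subsets of $D$ are traces of Borel sets $B_n$, which can be made disjoint by replacing $B_n$ with $B_n\setminus\bigcup_{i<n}B_i$. Therefore $E\mapsto\nu^*(E)$ is a finite countably additive measure on all subsets of $D$. It is non-zero because $D$ is not null, and it vanishes on points, contradicting Ulam's theorem.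

\emph{A non-Lindel\"of subspace.} Every point of $Z$ has an open null neighborhood, which is countable. Since $\nu(Z)>0$, $Z$ is uncountable. So we can choose recursively, for $\alpha<\omega_1$, points $x_\alpha$ and countable open sets $V_\alpha\ni x_\alpha$ with
\begin{equation}\label{eq:right}
x_\alpha\notin\bigcup_{\beta<\alpha}V_\beta .
\end{equation}
Let $S=\{x_\alpha:\alpha<\omega_1\}$. It is regular and Hausdorff. By \eqref{eq:right}, no countable subfamily of the open cover $\{V_\alpha:\alpha<\omega_1\}$ covers $S$, so $S$ is not Lindel\"of.

\emph{$S$ is hereditarily separable.} Suppose some subspace of $S$ is not separable. Then one can choose in it recursively $y_\alpha$ ($\alpha<\omega_1$) with $y_\alpha\notin\overline{\{y_\beta:\beta<\alpha\}}$. Write $y_\alpha=x_{g(\alpha)}$; the function $g:\omega_1\to\omega_1$ is injective. Only countably many $\alpha$ have $g(\alpha)$ below a given countable ordinal, so a recursive choice gives an uncountable $J\subset\omega_1$ on which $g$ is increasing. For $\alpha\in J$ consider the open set $V_{g(\alpha)}\setminus\overline{\{y_\beta:\beta<\alpha\}}$. It contains $y_\alpha$, it contains no $y_\beta$ with $\beta<\alpha$,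 and by \eqref{eq:right} it contains no $y_\beta$ with $\beta\in J$, $\beta>\alpha$, since then $g(\beta)>g(\alpha)$. So $\{y_\alpha:\alpha\in J\}$ is an uncountable discrete subspace of $Z$, a contradiction. Hence $S$ is an S-space.
\end{proof}

\begin{thebibliography}{9}

\bibitem{MT}
\emph{Measure Theory},
\url{https://diendantoanhoc.org/index.php?app=core&attach_id=12513&module=attach&section=attach}.

\bibitem{Tod83}
Todorcevic,
\emph{Forcing positive partition relations},
Trans. AMS 280 (1983).

\bibitem{Tod89}
Todorcevic,
\emph{Partition Problems in Topology},
1989.

\end{thebibliography}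

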